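# Large refined passports of 2-group permutation triples

## 1. Refined passports of size greater than one

**Theorem 1.** For every $a\ge 1$ there is a 2-group permutation triple of degree $2^{7a+3}$ whose refined passport has size at least $2^{a-1}$. For $a=2$ the degree is $2^{17}$ and the size is at least $2$.

**Theorem 2.** If $\sigma$ is any permutation triple such that $G=\langle\sigma\rangle$ is metabelian ($G''=1$), then the refined passport $\mathcal P(\sigma)$ has size $1$. In particular this holds if $G$ is nilpotent of class $\le 4$.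

**Theorem 3.** For every prime $p$ there are finite $p$-groups of nilpotency class exactly $5$ with regular permutation triples whose refined passports have arbitrarily large size. So "class $\le 4$" in Theorem 2 is best possible, including for $p=2$.

The problem comes from "2-Group Belyi Maps", https://github.com/michaelmusty/thesis. The conjecture there (Conjecture ARC, to be proved or disproved) says that the size of $\mathcal P(\sigma)$ equals $1$ for every 2-group permutation triple. That source states that the size is $1$ for all 2-group permutation triples of degree $d\le 256$ and for all those with $\langle\sigma\rangle$ dihedral. Theorem 1 with $a=2$ shows that the conjecture is false.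

In plain words, suppose two generating triples of a group agree "one entry at a time": their zeroth entries are conjugate, their first entries are conjugate, and so are their last entries, possibly by three different conjugating elements. Must some automorphism of the group carry one triple to the other? Theorem 2 says yes when the commutator subgroup is abelian. Theorems 1 and 3 say no in general, even for $2$-groups, and already in class $5$.

## 2. Triples, passports, and pairs of generators

Throughout, $[g,h]=ghg^{-1}h^{-1}$, and $g\sim g'$ means that $g,g'$ are conjugate in the group under discussion.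

**Definition (permutation triple).** A permutation triple of degree $d$ is a triple $\sigma=(\sigma_0,\sigma_1,\sigma_\infty)\in S_d^3$ with $\sigma_\infty\sigma_1\sigma_0=1$ such that $\langle\sigma\rangle:=\langle\sigma_0,\sigma_1\rangle$ is transitive. Its genus $g$ is given by the Riemann–Hurwitz formula
$$2g-2=-2d+\sum_{s\in\{0,1,\infty\}}\bigl(d-\#\{\text{cycles of }\sigma_s\}\bigr).$$
It is a 2-group permutation triple if it corresponds to a Galois Belyi map with 2-group monodromy, that is, if $\langle\sigma\rangle$ is a $2$-group acting regularly on $\{1,\dots,d\}$. Then $|\langle\sigma\rangle|=d$ is a power of $2$.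

**Definition (refined passport, size).** A refined passport $\mathcal P=(g,G,c)$ consists of an integer $g\ge 0$, a transitive subgroup $G\le S_d$ and a triple $c=(c_0,c_1,c_\infty)$ of conjugacy classes of $G$. Its size is the cardinality of
$$\Sigma_{\mathcal P}=\{(\sigma_0,\sigma_1,\sigma_\infty)\in c_0\times c_1\times c_\infty:\ \sigma_\infty\sigma_1\sigma_0=1,\ \langle\sigma_0,\sigma_1\rangle=G\}/\!\sim,$$
where two triples are identified if some $\alpha\in\mathrm{Aut}(G)$ carries one to the other, entry by entry. A triple $\sigma$ determines $\mathcal P(\sigma)=(g,G,c)$, where $g$ is its genus, $G=\langle\sigma\rangle$, and $c_s$ is the conjugacy class of $\sigma_s$ in $G$.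

Since $\sigma$ itself gives an element of $\Sigma_{\mathcal P(\sigma)}$, the size of $\mathcal P(\sigma)$ is at least $1$.

**Reduction to pairs.** We write a triple as $\sigma_0=y$, $\sigma_1=x$. The third entry is then forced: $\sigma_\infty=(xy)^{-1}$. So a triple with $\langle\sigma\rangle=G$ is a generating pair $(x,y)$ of $G$, and conversely a finite group $G$ with generators $x,y$ gives a regular triple of degree $|G|$ once $G$ is embedded in $S_{|G|}$ by its regular representation. In this language:

* two generating pairs $(x,y)$, $(x',y')$ lie in the same refined passport if and only if $x\sim x'$, $y\sim y'$ and $xy\sim x'y'$ (conjugate permutations have the same number of cycles, so the genus is then the same);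
* they give the same element of $\Sigma_{\mathcal P}$ if and only if some $\alpha\in\mathrm{Aut}(G)$ has $\alpha(x)=x'$ and $\alpha(y)=y'$ (the third entry follows).

**Example (order 8).** If $G$ is abelian, classes are single elements and the size is $1$. Now let $G=\langle r,s: r^4=s^2=1,\ srs^{-1}=r^{-1}\rangle$, with $x=s$, $y=r$. In the regular representation $r$ has $2$ cycles, and $s$ and $(sr)^{-1}=sr$ have $4$ each, so $2g-2=-16+6+4+4=-2$ and $g=0$. The classes are $\{s,sr^2\}\ni x$ and $\{r,r^{3}\}\ni y$. All four pairs $(x',y')$ with $x'\sim x$, $y'\sim y$ have $x'y'\in\{sr,sr^3\}$, which is the class of $xy$, so all four lie in one refined passport. An inner automorphism fixing a generating pair is trivial, so the group of inner automorphisms, of order $|G/Z(G)|=4$, permutes these four pairs freely, hence transitively. The size is $1$, and here simultaneous conjugation already does everything.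

**Simultaneous conjugation is not enough.** The first thing one tries in general is to find one element conjugating $x$ to $x'$ and $y$ to $y'$ at once. This works in nilpotency class $2$. There $x'x^{-1}$ and $y'y^{-1}$ are powers of the central element $C=[x,y]$. Conjugation by powers of $y$ multiplies $x$ by any power of $C$ and fixes $y$, and conjugation by powers of $x$ does the same with the roles exchanged.

It already fails for the following group of order $81$. Let $M=(\mathbb Z/3)^3$ with basis $e_0,e_1,e_2$, indices mod $3$, and let $y$ have order $3$ and act by the shift $e_i\mapsto e_{i+1}$. In $G=M\rtimes\langle y\rangle$ write $u_i$ for the element $e_i$ of $M$, and put $u=u_0$, $x=uy$, $y_1=h^{-1}yh$ with $h=u_0u_1$. Then $y_1=u_0^{-1}u_2\,y$ and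
$$xy_1=u_0\,y\,u_0^{-1}u_2\,y=u_0u_1^{-1}u_3\,y^2=u_1^{-1}(u_0y^2)u_1=u_1^{-1}(xy)u_1 .$$
Also $x$ and $y_1$ generate $G$: the element $y_1$ is a conjugate of $y$, so it lies in $yG'$, and the argument for $p$-groups in Step 3 of Lemma 1 below applies. So $(x,y)$ and $(x,y_1)$ lie in the same refined passport. A simultaneous conjugation would carry $xy^{-1}=u_0$ to $xy_1^{-1}=u_0u_2^{-1}u_0$, which is the vector $2e_0-e_2=2e_0+2e_2$. But the conjugates of $u_0$ are $e_0,e_1,e_2$ only. So no inner automorphism carries $(x,y)$ to $(x,y_1)$. Since this $G$ is metabelian, Theorem 2 supplies an automorphism that does.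

## 3. Crossed homomorphisms into an abelian commutator subgroup

We now prove Theorem 2. We want an automorphism that moves each element only inside its coset of $G'$, so we look for one of the form $\varphi(k)=\delta(k)k$ with $\delta(k)\in G'$.

**Definition (crossed homomorphism).** Let $V$ be an abelian normal subgroup of $G$, written additively, with $k\cdot v=kvk^{-1}$. A map $\delta:G\to V$ is a crossed homomorphism if $\delta(kl)=\delta(k)+k\cdot\delta(l)$ for all $k,l\in G$.

For example, if $g\in G$ is such that $[g,k]\in V$ for all $k$, then $\delta_g(k)=[g,k]$ is one, because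
$$[g,kl]=gklg^{-1}l^{-1}k^{-1}=(gkg^{-1}k^{-1})\cdot k(glg^{-1}l^{-1})k^{-1}.\tag{1}$$

**Proof of Theorem 2.** Let $\sigma$ correspond to the pair $(x,y)$ generating the finite group $G$, and suppose $V:=G'$ is abelian. Let $(x',y')$ be another generating pair in the same refined passport. Then $x'=gxg^{-1}=[g,x]x\in G'x$ for some $g$, and likewise $y'\in G'y$. These two facts and $\langle x',y'\rangle=G$ are all we use.

**Step 1: $V$ is a cyclic module over a commutative ring.** This will let us write $x'x^{-1}$ and $y'y^{-1}$ as multiples of one element. Since $V$ is abelian, the conjugation action of $G$ on $V$ factors through the abelian group $G/G'$. So $V$ is a module over the commutative ring $\Lambda=\mathbb Z[G/G']$. Let $C=[x,y]$. The submodule $\Lambda C$ is the subgroup generated by all conjugates of $C$, that is, the normal closure of $C$. Modulo this normal closure the generators $x,y$ commute, so the quotient is abelian and $V=G'\le\Lambda C$. Hence $V=\Lambda C$. Choose $\nu,\lambda\in\Lambda$ with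
$$x'x^{-1}=\nu C,\qquad y'y^{-1}=\lambda C .$$

**Step 2: a crossed homomorphism with prescribed values at $x$ and $y$.** By (1), $\delta_x$ and $\delta_y$ are crossed homomorphisms $G\to V$. Sums of crossed homomorphisms are crossed homomorphisms because $V$ is abelian. If $\delta$ is one and $\rho\in\Lambda$, then $\rho\,\delta(kl)=\rho\,\delta(k)+\rho\, k\cdot\delta(l)=\rho\,\delta(k)+k\cdot\rho\,\delta(l)$ because $\Lambda$ is commutative, so $\rho\,\delta$ is one too. Therefore $\delta:=\lambda\delta_x-\nu\delta_y$ is a crossed homomorphism. From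
$$\delta_x(x)=0,\quad \delta_x(y)=C,\quad \delta_y(x)=-C,\quad \delta_y(y)=0$$
we get $\delta(x)=\nu C=x'x^{-1}$ and $\delta(y)=\lambda C=y'y^{-1}$.

**Step 3: the automorphism.** Put $\varphi(k)=\delta(k)k$. Then
$$\varphi(kl)=\delta(k)\cdot k\delta(l)k^{-1}\cdot kl=\delta(k)k\cdot\delta(l)l=\varphi(k)\varphi(l),$$
and $\varphi(x)=x'$, $\varphi(y)=y'$. The image contains $x',y'$, so $\varphi$ is surjective, hence an automorphism of the finite group $G$. So any two pairs in the refined passport are identified, and the size is $1$.

**Step 4: class $\le 4$ implies metabelian.** Let $\gamma_1=G$ and $\gamma_{k+1}=[\gamma_k,G]$ be the lower central series. Class $\le c$ means $\gamma_{c+1}=1$, and recall that $[\gamma_i,\gamma_j]\le\gamma_{i+j}$. In $G/\gamma_3$ the image of $C=[x,y]$ is central, so modulo the subgroup it generates the group is abelian. Thus $\gamma_2=\langle C\rangle\gamma_3$. If $\gamma_5=1$, then $[\gamma_2,\gamma_3]\le\gamma_5=1$, so $\gamma_3$ is central in $\gamma_2$. Then $G'=\gamma_2$ is generated by one element together with a central subgroup, so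 it is abelian. $\square$

The dihedral case is an instance of Theorem 2, since dihedral groups have cyclic commutator subgroup. As a check in the group of order $8$, with $x=s$, $y=r$, $C=[s,r]=r^2$, take $x'=sr^2$, $y'=r$. Then $x'x^{-1}=sr^2s^{-1}=r^2=C$, so $\nu=1$, $\lambda=0$ and $\varphi(k)=[r,k]^{-1}k$. Indeed $\varphi(r)=r$ and $\varphi(s)=(sr s^{-1}r^{-1})s=r^{-2}s=sr^2$.

**Where the argument stops if $G'$ is not abelian.** Step 3 would survive: if a map $\delta:G\to G'$ satisfies $\delta(kl)=\delta(k)\cdot k\delta(l)k^{-1}$, then $\varphi(k)=\delta(k)k$ is a homomorphism. What breaks is Step 2. Multiplying two such maps $\delta,\delta'$ pointwise requires moving $k\delta(l)k^{-1}$ past $\delta'(k)$ inside $G'$. And scaling $\delta$ by conjugation with $k_0$ produces $k_0k\,\delta(l)\,(k_0k)^{-1}$ where $kk_0\,\delta(l)\,(kk_0)^{-1}$ is needed. These differ by the conjugation action of $[k_0,k]\in G'$ on $G'$, which is trivial for all choices only if the relevant elements of $G'$ commute.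

So a counterexample must have $G''\ne 1$. The mildest way to arrange this is to make the failure central. In class $5$ the proof of Step 4 shows $G''=[\gamma_2,\gamma_2]\le[\gamma_2,\gamma_3]\le\gamma_5$, which is central. This suggests groups $H\rtimes\langle y\rangle$ in which $H$ is a central extension of an abelian group $M$ by a cyclic group. We have two tasks: to produce many pairs in one refined passport, and to find a quantity that automorphisms must respect and that separates these pairs.

## 4. Changing one generator while keeping three conjugacy classes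

We start from $x=uy$ and keep $x$ fixed. We replace $y$ by a conjugate $h^{-1}yh$ and need $x\cdot h^{-1}yh\sim xy$.

To see which $h$ to take, consider first $G=M\rtimes\langle y\rangle$ with $M$ an abelian group, written additively, on which $y$ acts as an automorphism $T$. Let $u$ correspond to $e_0\in M$, write $e_i=T^ie_0$, and let $h$ correspond to $f\in M$. Then $h^{-1}yh$ is $(T-1)f$ times $y$, so
$$x\cdot h^{-1}yh=\bigl(e_0+T(T-1)f\bigr)\,y^2,\qquad k^{-1}(xy)k=\bigl(e_0+(T^2-1)k\bigr)\,y^2\quad(k\in M).$$
We want $T(T-1)f=(T-1)(T+1)k$.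

The simplest choice $f=me_0$, that is $h=u^m$, asks for $m(e_2-e_1)\in(T^2-1)M$. Take $M=(\mathbb Z/p^a)^N$ with $T$ the cyclic shift and $N$ even. Every vector in $(T^2-1)M$ has even-indexed coordinates summing to $0$, while those of $m(e_2-e_1)$ sum to $m$. So for $m\not\equiv 0\bmod p^a$ no $k\in M$ works.

The equation itself says what to do: it suffices that $Tf=(T+1)k$. Taking $k=me_1$ gives $f=m(e_0+e_1)$. So the conjugating elements should be $h=u_0^mu_1^m$ for $y$ and $u_1^m$ for $xy$. The next lemma says that in a noncommutative setting the only extra condition is that $u_0$ and $u_1$ commute.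

**Lemma 1.** Let $G$ be a finite $p$-group generated by $u,y$. Put $u_i=y^iuy^{-i}$ and assume $[u_0,u_1]=1$. Let $x=uy$, and for $m\in\mathbb Z$ let
$$y_m=h^{-1}yh,\qquad h=u_0^mu_1^m .$$
Then $y_m=u_0^{-m}u_2^m\,y$, the pair $(x,y_m)$ generates $G$, and $x\,y_m=u_1^{-m}(xy)u_1^{m}$. Hence all pairs $(x,y_m)$, $m\in\mathbb Z$, lie in one refined passport, namely that of $(x,y)=(x,y_0)$.

*Proof.* **Step 1: the formula for $y_m$.** Moving $y$ to the right, and using that $u_0,u_1$ commute,
$$y_m=h^{-1}(yhy^{-1})\,y=u_1^{-m}u_0^{-m}\,u_1^mu_2^m\,y=u_0^{-m}u_2^m\,y .$$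

**Step 2: the third class.** We compute both sides of the claimed identity. By Step 1,
$$xy_m=u_0\,y\,u_0^{-m}u_2^m\,y=u_0u_1^{-m}u_3^m\,y^2 .$$
On the other hand $xy=u_0y^2$, so
$$u_1^{-m}(xy)u_1^m=u_1^{-m}u_0\,y^2u_1^m=u_1^{-m}u_0u_3^m\,y^2=u_0u_1^{-m}u_3^m\,y^2 ,$$
again because $u_0,u_1$ commute. The two agree.

**Step 3: generation.** We have $G=\langle u,y\rangle=\langle x,y\rangle$. Since $y_m$ is conjugate to $y$, $y_m\in yG'$, so $\langle x,y_m\rangle G'=G$. In a finite $p$-group every maximal subgroup is normal of index $p$, hence contains $G'$. If $\langle x,y_m\rangle$ were proper, it would lie in a maximal subgroup, which would also contain $G'$ and hence all of $G$, a contradiction. So $\langle x,y_m\rangle=G$.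

Now $x\sim x$, $y_m\sim y$ and $xy_m\sim xy$, so all these pairs lie in the refined passport of $(x,y)$. $\square$

## 5. Central extensions carrying a $T$-invariant form

We now build the groups, with a central cyclic subgroup in which the difference between the pairs $(x,y_m)$ becomes visible.

**Construction.** Let $p$ be a prime and $R=\mathbb Z/p^a$. Let $M$ be a finite $R$-module, $T$ an automorphism of $M$ of order $N$, a power of $p$, and $\beta:M\times M\to R$ a bilinear map with $\beta(Tf,Tg)=\beta(f,g)$. Put $\omega(f,g)=\beta(f,g)-\beta(g,f)$. On $H=M\times R$ define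
$$(f,z)(g,w)=(f+g,\ z+w+\beta(f,g)).$$

This is a group. The product of $(f,z),(g,w),(k,v)$ in this order has second coordinate $z+w+v+\beta(f,g)+\beta(f,k)+\beta(g,k)$ with either bracketing. The identity is $(0,0)$, and $(f,z)^{-1}=(-f,\,-z+\beta(f,f))$. The subgroup $0\times R$ is central, the projection $H\to M$ is a homomorphism, and comparing $(f,z)(g,w)$ with $(g,w)(f,z)$ gives
$$[(f,z),(g,w)]=(0,\omega(f,g)).\tag{2}$$

For example, if $M=R^2$ and $\beta((a_1,a_2),(b_1,b_2))=a_1b_2$, then $(a_1,a_2,z)\mapsto\begin{pmatrix}1&a_1&z\\0&1&a_2\\0&0&1\end{pmatrix}$ identifies $H$ with the unitriangular $3\times3$ matrices over $R$.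

Because $\beta$ is $T$-invariant, $\tau(f,z)=(Tf,z)$ is an automorphism of $H$, of order $N$. Let $\widetilde G=H\rtimes\langle y\rangle$ with $y$ of order $N$ and $yky^{-1}=\tau(k)$ for $k\in H$. This is a finite $p$-group. Write $\zeta=(0,1)$, a central element of $\widetilde G$ of order $p^a$, so that $\zeta^n=(0,n)$. Fix $e_0\in M$ and put
$$e_i=T^ie_0,\quad u=(e_0,0),\quad u_i=y^iuy^{-i}=(e_i,0),\quad G=\langle u,y\rangle\le\widetilde G,\quad c_n=\omega(e_0,e_n).$$
By $T$-invariance $\omega(e_i,e_j)=c_{j-i}$, and since $\omega$ is skew-symmetric, $c_{-n}=-c_n$. By (2), $[u_i,u_j]=\zeta^{c_{j-i}}$. In particular Lemma 1 applies to $G$ exactly when $c_1=0$.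

**A word that automorphisms must respect.** An automorphism carrying $(s,t)$ to $(s',t')$ carries every word in $s,t$ to the same word in $s',t'$. For $(s,t)=(x,y)$ the element $st^{-1}$ is $u$, and the relation that we imposed is $[u,yuy^{-1}]=1$. So it is natural to test the corresponding word on $(x,y_m)$. For elements $s,t$ of a group put
$$\kappa_j(s,t)=[\,st^{-1},\ t^j(st^{-1})t^{-j}\,],\qquad\text{so that}\qquad \alpha(\kappa_j(s,t))=\kappa_j(\alpha s,\alpha t)\tag{3}$$
for every automorphism $\alpha$.

**Lemma 2.** Assume $c_1=0$, so that Lemma 1 applies to $G$. With $\mu=m(m+1)$,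
$$\kappa_1(x,y_m)=\zeta^{-\mu c_3},\qquad \kappa_3(x,y_m)=\zeta^{(2\mu+1)c_3-\mu c_5}.$$

*Proof.* **Step 1: the element $xy_m^{-1}$.** By Lemma 1, $y_m^{-1}=y^{-1}u_2^{-m}u_0^m$, so
$$xy_m^{-1}=u_0\,y\,y^{-1}u_2^{-m}u_0^m=u_0u_2^{-m}u_0^m\in H,$$
with $M$-coordinate $q=(1+m)e_0-me_2$.

**Step 2: reduction to $\omega$.** By (2) a commutator in $H$ depends only on $M$-coordinates. Conjugation by an element of $H$ does not change $M$-coordinates, and conjugation by $y$ applies $T$ to them. Since $y_m\in Hy$, we have $y_m^j\in Hy^j$, so conjugation by $y_m^j$ applies $T^j$. Therefore $\kappa_j(x,y_m)=\zeta^{\omega(q,T^jq)}$.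

**Step 3: evaluation.** With $T^jq=(1+m)e_j-me_{j+2}$ and $\omega(e_i,e_k)=c_{k-i}$,
$$\omega(q,T^jq)=(1+m)^2c_j-m(m+1)c_{j+2}-m(m+1)c_{j-2}+m^2c_j .$$
Since $(1+m)^2+m^2=2\mu+1$, this is
$$\omega(q,T^jq)=(2\mu+1)c_j-\mu(c_{j+2}+c_{j-2}).$$
For $j=1$ we use $c_1=c_{-1}=0$ and get $-\mu c_3$. For $j=3$ we use $c_1=0$ and get $(2\mu+1)c_3-\mu c_5$. $\square$

So we need $c_1=0$, to have Lemma 1, and $c_3\neq0$, to see $\mu$.

## 6. A counterexample of order $2^{21}$

Take $p=2$ and $M$ free with $T$ a cyclic shift of order $N$, a power of $2$. Here $e_{n+N}=e_n$, so $c_n$ depends only on $n$ mod $N$. For $N\le4$ we have $3\equiv\pm1\bmod N$, so $c_1=0$ forces $c_3=\pm c_1=0$. So $N=8$ is the first shift with a chance.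

Let $R=\mathbb Z/2^a$, $M=R^8$ with basis $e_i$ ($i\in\mathbb Z/8$), $Te_i=e_{i+1}$, $N=8$, and
$$\beta(e_i,e_j)=\begin{cases}1&\text{if } j-i=3 \text{ in } \mathbb Z/8,\\ 0&\text{otherwise.}\end{cases}$$
This is $T$-invariant. Since $c_n=\beta(e_0,e_n)-\beta(e_n,e_0)$, and $\beta(e_n,e_0)=1$ exactly when $-n=3$, that is $n=5$,
$$c_3=1,\qquad c_5=-1,\qquad c_n=0\ \text{ for all other } n\in\mathbb Z/8 .$$
In particular $c_1=0$. The group $G=\langle u,y\rangle$ contains all $u_i$, whose $M$-coordinates span $M$, and it contains $[u_0,u_3]=\zeta$. So $G=\widetilde G$ and $|G|=8\cdot2^{8a}\cdot2^a=2^{9a+3}$.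

**The counterexample.** Let $a=2$, so $|G|=2^{21}$, and let $m=1$, so that $y_1=u_0^{-1}u_2\,y$. By Lemma 1 the triples
$$(y,\ uy,\ (uy^2)^{-1})\qquad\text{and}\qquad(y_1,\ uy,\ (uyy_1)^{-1})$$
are generating triples with the same classes $c_0,c_1,c_\infty$. By Lemma 2, $\kappa_1(x,y)=1$ (the case $m=0$), while $\kappa_1(x,y_1)=\zeta^{-2}$. The second value is easy to check directly: $xy_1^{-1}$ has $M$-coordinate $2e_0-e_2$, and
$$\omega(2e_0-e_2,\,2e_1-e_3)=4c_1-2c_3-2c_{-1}+c_1=-2 .$$
An automorphism carrying the first triple to the second would, by (3), carry $1$ to $\zeta^{-2}$. But $\zeta$ has order $4$, so $\zeta^{-2}\ne1$. Hence the size of this refined passport is at least $2$, and the conjecture is false.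

With $a=1$ this would show nothing: $\mu=m(m+1)$ is always even, so $\zeta^{-\mu}=1$ for every $m$.

As a consistency check with Theorem 2, $G'$ contains $[y,u_0]=u_1u_0^{-1}$ and $[y,u_3]=u_4u_3^{-1}$, and by (2) their commutator is $\zeta$ to the power $\omega(e_1-e_0,e_4-e_3)=c_3-c_2-c_4+c_3=2$. So $G'$ is not abelian when $a\ge2$.

## 7. The quotient of order $2^{7a+3}$ and the count of $m(m+1)$ modulo $2^a$

We prove Theorem 1. Keep the notation of Section 6, with any $a\ge1$. We first cut $G$ down without damaging $\zeta$, and then count.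

**Step 1: a normal subgroup that misses $\langle\zeta\rangle$.** Put $E_0=e_0+e_2+e_4+e_6$, $E_1=e_1+e_3+e_5+e_7$, and
$$r_0=u_0u_2u_4u_6=(E_0,0),\qquad r_1=u_1u_3u_5u_7=(E_1,0).$$
The second coordinates are $0$ because $\beta(e_i,e_j)=0$ whenever $j-i$ is even.

* *Both are central in $H$.* We have $\omega(E_0,e_j)=\sum_{i\in\{0,2,4,6\}}c_{j-i}$. For $j$ even all terms vanish. For $j$ odd exactly one term is $+1$ (that with $i=j-3$) and exactly one is $-1$ (that with $i=j-5=j+3$). So $\omega(E_0,\cdot)=0$. Applying $T$ gives $\omega(E_1,\cdot)=0$. Now use (2).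
* *$K=\langle r_0,r_1\rangle$ is normal in $G$.* It is centralized by $H$, and conjugation by $y$ interchanges $r_0=(E_0,0)$ and $r_1=(E_1,0)$ because $TE_0=E_1$ and $TE_1=E_0$.
* *$|K|=2^{2a}$ and $K\cap\langle\zeta\rangle=1$.* Since $r_0,r_1$ commute, every element of $K$ is some $r_0^ir_1^j$. Since $\beta(E_0,E_0)=\beta(E_1,E_1)=0$, we have $r_0^i=(iE_0,0)$, $r_1^j=(jE_1,0)$, and so
$$r_0^ir_1^j=\bigl(iE_0+jE_1,\ ij\,\beta(E_0,E_1)\bigr).$$
If the $M$-coordinate is $0$, then $i\equiv j\equiv0\bmod 2^a$, so the second coordinate is $0$ too. Thus $r_0^ir_1^j=1$ only if $i\equiv j\equiv0\bmod2^a$, which gives $|K|=2^{2a}$. The same observation shows that the only element of $K$ in $\langle\zeta\rangle=0\times R$ is $1$.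

So $\bar G=G/K$ has order $2^{9a+3-2a}=2^{7a+3}$, and the image $\bar\zeta$ of $\zeta$ has order exactly $2^a$.

**Step 2: many pairs in one refined passport of $\bar G$.** The group $\bar G$ is generated by $\bar u,\bar y$ with $[\bar u_0,\bar u_1]=1$. So Lemma 1 applies to $\bar G$, and its pairs are the images $(\bar x,\bar y_m)$ of the pairs in $G$. All of them lie in one refined passport.

**Step 3: an automorphism fixes $\bar\zeta$.** If we only knew $\alpha(\bar\zeta^{-\mu})=\bar\zeta^{-\mu'}$, then $\alpha$ might move $\bar\zeta$ to another generator of $\langle\bar\zeta\rangle$ and hide the difference. The second word $\kappa_3$ excludes this. By Lemma 2 with $c_3=1$, $c_5=-1$, and $\mu=m(m+1)$,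
$$\kappa_1(\bar x,\bar y_m)=\bar\zeta^{-\mu},\qquad \kappa_3(\bar x,\bar y_m)=\bar\zeta^{3\mu+1},\qquad \kappa_1(\bar x,\bar y_m)^3\,\kappa_3(\bar x,\bar y_m)=\bar\zeta .$$
The last value does not depend on $m$. Suppose $\alpha\in\mathrm{Aut}(\bar G)$ maps $(\bar x,\bar y_m)$ to $(\bar x,\bar y_{m'})$, and put $\mu'=m'(m'+1)$. Applying $\alpha$ to $\kappa_1^3\kappa_3$ and using (3) gives $\alpha(\bar\zeta)=\bar\zeta$. Applying $\alpha$ to $\kappa_1$ then gives
$$\bar\zeta^{-\mu}=\alpha(\bar\zeta^{-\mu})=\bar\zeta^{-\mu'},\qquad\text{so}\qquad \mu\equiv\mu'\pmod{2^a}.$$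
Hence the size is at least the number of values of $m(m+1)$ modulo $2^a$.

**Step 4: counting values.** We have $m^2+m\equiv n^2+n$ if and only if $(m-n)(m+n+1)\equiv0\bmod2^a$. The two factors add up to $2m+1$, which is odd, so exactly one of them is odd, hence invertible mod $2^a$. So the congruence holds if and only if $m\equiv n$ or $m\equiv-n-1$. These two residues are different, since $2n+1$ is odd. Thus $m\mapsto m(m+1)$ is exactly $2$-to-$1$ on $\mathbb Z/2^a$, and
$$\#\{m(m+1)\bmod 2^a\}=2^{a-1}\qquad(a\ge1).\tag{4}$$

The regular representation of $\bar G$ turns $(\bar x,\bar y)$ into a 2-group permutation triple of degree $2^{7a+3}$, and its refined passport has size at least $2^{a-1}$. For $a=2$ this is degree $2^{17}$ and size at least $2$. $\square$ (Theorem 1)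

In terms of the degree $d=2^{7a+3}$ the bound reads $\tfrac12(d/8)^{1/7}$, so the sizes are unbounded. Nothing here says that $2^{17}$ is the smallest degree of a counterexample.

## 8. Class 5 for every prime, from the cubic $\frac{(n+1)n(n-1)}{6}$

For Theorem 3 we need $T-1$ to be nilpotent with small exponent. If $(T-1)^4=0$ on $M$, then $n\mapsto c_n=\omega(e_0,T^ne_0)$ has vanishing fourth differences, so we look for a cubic polynomial in $n$. It must be odd (as $c_{-n}=-c_n$) and vanish at $1$. An odd cubic $An^3+Bn$ vanishing at $1$ is a multiple of $n^3-n=(n+1)n(n-1)$, so there is essentially one candidate.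

**Proof of Theorem 3.** Let $p$ be a prime, $a\ge1$, $R=\mathbb Z/p^a$.

**Step 1: the module.** Let $M=R[t]/((t-1)^4)$. Since $t-1$ is nilpotent in $M$, $t$ is invertible, and $M=R[t,t^{-1}]/((t-1)^4)$. Let $T$ be multiplication by $t$ and $e_0=1$, so $e_i=t^i$. We check that $T$ has $p$-power order. The ideal $J=(p,t-1)$ of the finite ring $M$ is nilpotent: in a product of $a+3$ factors from $\{p,t-1\}$ either $p$ occurs at least $a$ times or $t-1$ at least $4$ times, so $J^{a+3}=0$. Hence $1+J$ is a group under multiplication, with inverses given by geometric series. It has $|J|$ elements, and $|J|$ divides $|M|=p^{4a}$. So $1+J$ is a finite $p$-group, and it contains $t$.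

**Step 2: the form.** Let $B:R[t,t^{-1}]\to R$ be the $R$-linear map with
$$B(t^n)=b_n:=\frac{(n+1)n(n-1)}6\bmod p^a .$$
Here $\frac{(n+1)n(n-1)}6$ is an integer for every $n\in\mathbb Z$, and it is a cubic polynomial in $n$, so its fourth differences vanish. Now $B(t^n(t-1)^4)=\sum_{k=0}^4(-1)^{4-k}\binom4k b_{n+k}$ is the fourth difference at $n$, hence $0$. So $B$ kills the ideal $((t-1)^4)$. Define
$$\beta(f,g)=B\bigl(f(t^{-1})g(t)\bigr).$$
This is well defined on $M\times M$. Changing $g$ by a multiple of $(t-1)^4$ changes the argument of $B$ by a multiple of $(t-1)^4$. The same holds for $f$, because $(t^{-1}-1)^4=t^{-4}(t-1)^4$. It is bilinear. It is $T$-invariant because $t^{-1}f(t^{-1})\cdot tg(t)=f(t^{-1})g(t)$. Finally $\beta(e_i,e_j)=b_{j-i}$. Since $b_{-n}=-b_n$, we get $c_n=b_n-b_{-n}=2b_n$, so, with $b_1=0$, $b_3=4$, $b_5=20$,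
$$c_1=0,\qquad c_3=8,\qquad c_5=40\qquad(\text{in } R).$$
Form $\widetilde G$ and $G=\langle u,y\rangle$ as in Section 5.

**Step 3: the class is at most $5$.** We exhibit a central series. Put $F_1=\widetilde G$, $F_k=(T-1)^{k-1}M\times R$ for $2\le k\le5$, and $F_6=1$. Note that $F_5=0\times R$. For $2\le k\le5$, $F_k$ is a subgroup of $H$ that is $\tau$-stable and contains $0\times R\ge[H,H]$, so it is normal in $\widetilde G$. We check $[F_k,\widetilde G]\le F_{k+1}$.

* $k=1$: $\widetilde G/F_2\cong(M/(T-1)M)\times\langle y\rangle$ is abelian, because $T$ acts trivially on $M/(T-1)M$.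
* $2\le k\le4$: let $(f,z)\in F_k$. Its commutators with elements of $H$ lie in $0\times R\le F_{k+1}$. Its commutator with $y$ has $M$-coordinate $\pm(T-1)f\in(T-1)^kM$, so it lies in $F_{k+1}$. So $(f,z)$ commutes modulo $F_{k+1}$ with $H$ and $y$, which generate $\widetilde G$.
* $k=5$: $F_5=0\times R$ is central in $\widetilde G$.

Hence $\gamma_k(\widetilde G)\le F_k$ for all $k$, so $\widetilde G$ has class $\le5$, and so does its subgroup $G$.

**Step 4: separating the pairs.** Since $c_1=0$, Lemma 1 puts all $(x,y_m)$ in one refined passport. By Lemma 2, with $\mu=m(m+1)$,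
$$\kappa_1(x,y_m)=\zeta^{-8\mu},\qquad \kappa_3(x,y_m)=\zeta^{8(2\mu+1)-40\mu}=\zeta^{8-24\mu},\qquad \kappa_1(x,y_m)^{-3}\kappa_3(x,y_m)=\zeta^8 .$$
These are all elements of $G$. If $\alpha\in\mathrm{Aut}(G)$ maps $(x,y_m)$ to $(x,y_{m'})$, then the last word gives $\alpha(\zeta^8)=\zeta^8$. So $\alpha$ fixes $\kappa_1(x,y_m)=(\zeta^8)^{-\mu}$, while it must map it to $\kappa_1(x,y_{m'})=\zeta^{-8\mu'}$, where $\mu'=m'(m'+1)$. Hence $8\mu\equiv8\mu'\pmod{p^a}$. So the size is at least the number of distinct values of $8m(m+1)$ modulo $p^a$.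

**Step 5: counting.**

* $p=2$, $a\ge5$: this is the number of values of $m(m+1)$ modulo $2^{a-3}$, which is $2^{a-4}$ by (4). It is at least $2$ and tends to $\infty$ with $a$.
* $p$ odd, $a\ge1$: $8$ and $4$ are invertible, $4m(m+1)+1=(2m+1)^2$, and $m\mapsto2m+1$ is a bijection of $\mathbb Z/p^a$. So this is the number of squares modulo $p^a$. The unit group is cyclic of even order $p^{a-1}(p-1)$, so half of the units are squares, and $0$ is a square. The number is therefore at least $\tfrac12p^{a-1}(p-1)+1\ge2$, and it tends to $\infty$ with $a$.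

**Step 6: the class is exactly $5$.** In all these cases the size is at least $2$. If $G$ had class $\le4$, Theorem 2 would give size $1$. So the class of $G$ is exactly $5$. $\square$ (Theorem 3)

**Example ($p=3$, $a=1$).** Here $M=\mathbb F_3[t]/((t-1)^4)$. We have $t^3=1+(t-1)^3\ne1$ and $t^9=1+(t-1)^9=1$, so $N=9$ and $|\widetilde G|=3^4\cdot3\cdot9=3^7$. Since $1,t,t^2,t^3$ span $M$ and $[u_0,u_3]=\zeta^8=\zeta^2$ generates $0\times R$, we have $G=\widetilde G$. For $m=0$ and $m=1$ we get $\kappa_1(x,y)=1$ and $\kappa_1(x,y_1)=\zeta^{-16}=\zeta^2\neq1$. So $(x,y)$ and $(x,y_1)$ lie in one refined passport of a group of order $3^7$, and no automorphism carries one to the other.
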